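\title{Reflections in the facets of a simplex contained in a ball}

\begin{abstract}
Let $\Delta$ be an $n$-dimensional simplex contained in a closed ball $B$ of Euclidean $n$-space, $n\ge 2$. We prove the conjecture that some point $x\in\Delta$ has all its reflections in the facet hyperplanes of $\Delta$ inside $B$. A reflection moves $x$ across a facet by twice the distance to that facet; we show that the factor $2$ can be replaced by $n$. The constant $n$ is best possible, and it cannot be improved exactly when $B$ is the circumscribed ball of an orthocentric simplex that contains its orthocenter. The proof combines an averaging argument in barycentric coordinates with the Knaster--Kuratowski--Mazurkiewicz theorem.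
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\Delta$ be an $n$-dimensional simplex in Euclidean space $\mathbb{E}^n$, contained in a closed ball $B$. For a facet $f$ of $\Delta$, that is, a maximal proper face, let $r_f$ be the reflection in the hyperplane containing $f$. For a single facet it is easy to find $x\in\Delta$ with $r_f(x)\in B$: every point of $f$ is fixed by $r_f$. No point lies on all $n+1$ facets, and the question is whether one point can nevertheless serve all of them. Conjecture~3 of \cite{simplex} asserts that it can: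
\begin{quote}
\emph{If an $n$-simplex $\Delta$, $n\ge2$, is contained in a closed $n$-ball $B$, then there is a point $x\in\Delta$ such that $r_f(x)\in B$ for every facet $f$ of $\Delta$.}
\end{quote}
Since each $r_f$ is an involution, this says that the $n+1$ mirror images $r_f(B)$ have a common point in $\Delta$.

The simplest cases show where the statement stands. For $n=1$ it is false: if $\Delta=B=[-1,1]$, the reflections of $x$ in the endpoints are $2-x$ and $-2-x$, and the first lies in $B$ only for $x=1$, the second only for $x=-1$. It is also false if $B$ is merely convex: for $B=\Delta$ the condition $r_f(x)\in\Delta$ forces $x\in f$. Now let $\Delta$ be regular with altitude $h$, and let $B$ be its circumscribed ball, with center $c$ and radius $R$. The center is the weighted mean $(v+nm)/(n+1)$ of a vertex $v$ and the centroid $m$ of the opposite facet, and $m$ is the foot of the altitude from $v$ by symmetry. Hence the inradius is $r=h/(n+1)$ and $R=nr$. The reflections of $c$ lie at distance $2r$ from $c$, so they are in $B$ exactly when $2\le n$. For $n=2$ they lie on the circle, and for $n\ge3$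 there is room: $c$ may be moved by $n$ times its distance to a facet. This suggests that the true constant is $n$ and that the reflection is one member of a family of maps.

Let $v_0,\dots,v_n$ be the vertices of $\Delta$, let $f_i$ be the facet opposite $v_i$, let $u_i$ be the inner unit normal of $f_i$, and let $d_i(x)$ be the signed distance from $x$ to the hyperplane of $f_i$, positive on the side of $v_i$. For $t\in\mathbb{R}$ define
\[
S_i^t(x)=x-t\,d_i(x)\,u_i .
\]
Thus $S_i^0$ is the identity, $S_i^1$ is the orthogonal projection onto the hyperplane of $f_i$, and $S_i^2=r_{f_i}$. Every $S_i^t$ fixes $f_i$ pointwise. We call a point $x$ \emph{$t$-admissible} if $x\in\Delta$ and $S_i^t(x)\in B$ for all $i=0,\dots,n$. The conjecture asks for a $2$-admissible point.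

\begin{theorem}\label{thm:main}
Let $n\ge2$, let $\Delta\subset B$, and let $|t|\le n$. Then there is a $t$-admissible point. In particular, taking $t=2$, the conjecture holds.
\end{theorem}

\begin{corollary}\label{cor:segment}
Let $n\ge 2$ and $\Delta\subset B$. There is a single point $x\in\Delta$ such that, for every $i$, the whole segment from $x$ to $x-n\,d_i(x)u_i$ lies in $B$. This point is $t$-admissible for all $t\in[0,n]$; in particular $r_{f_i}(x)\in B$ for all $i$.
\end{corollary}

\begin{proof}
Let $x$ be $n$-admissible. Both $x$ and $S_i^n(x)$ lie in the convex set $B$, and the segment between them is $\{S_i^t(x):0\le t\le n\}$.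
\end{proof}

The range of $t$ cannot be enlarged in either direction.

\begin{proposition}\label{prop:regular}
Let $n\ge2$, let $\Delta$ be regular, let $B$ be its circumscribed ball, and let $|t|>n$. Then there is no $t$-admissible point.
\end{proposition}

For positive $t$ we determine all pairs $(\Delta,B)$ for which $n$ is optimal. The \emph{altitude line} from $v_i$ is the line through $v_i$ perpendicular to the hyperplane of $f_i$. The simplex $\Delta$ is \emph{orthocentric} if its $n+1$ altitude lines pass through a common point $H$, the \emph{orthocenter}.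

\begin{theorem}\label{thm:extremal}
Let $n\ge2$ and $\Delta\subset B$. The following are equivalent.
\begin{itemize}
\item[(a)] For no $t>n$ is there a $t$-admissible point; that is, the constant $n$ cannot be improved for $(\Delta,B)$.
\item[(b)] All vertices of $\Delta$ lie on $\partial B$, and $\Delta$ is orthocentric with $H\in\Delta$.
\end{itemize}
\end{theorem}

Every triangle is orthocentric, and it contains its orthocenter exactly when it is not obtuse. For $n=2$ the extremal map $S_i^n$ is the reflection itself, so the extremal pairs in the conjecture are exactly the non-obtuse triangles with their circumscribed disks.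

Two features keep the problem from having a one-line solution. First, one cannot reduce to the circumscribed ball, because $B$ need not contain it: an obtuse triangle lies in the smaller disk that has the longest side as diameter. Second, no formula for $x$ suggests itself. For a non-obtuse triangle in its circumscribed disk the orthocenter is the only solution (Remark~\ref{rem:unique}), and this point leaves the triangle when the triangle becomes obtuse. We therefore prove existence topologically. We show that every point of $\Delta$ satisfies \emph{at least one} of the $n+1$ conditions $S_i^t(x)\in B$, and a covering theorem then yields a point that satisfies \emph{all} of them.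

\section{The conditions in barycentric coordinates}\label{sec:setup}

Every $x\in\mathbb{E}^n$ can be written uniquely as $x=\sum_i\lambda_i(x)v_i$ with $\sum_i\lambda_i(x)=1$. The \emph{barycentric coordinates} $\lambda_i$ are affine functions with $\lambda_i(v_i)=1$ and $\lambda_i(v_j)=0$ for $j\ne i$. The simplex is the set where all $\lambda_i\ge0$, its interior is the set where all $\lambda_i>0$, and the hyperplane of $f_i$ is $\{\lambda_i=0\}$. Let $g_i\neq0$ be the gradient of $\lambda_i$, so that
\begin{equation}\label{eq:grad}
g_i\cdot(y-x)=\lambda_i(y)-\lambda_i(x)\qquad(x,y\in\mathbb{E}^n).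
\end{equation}
Then $u_i=g_i/|g_i|$ and $d_i=\lambda_i/|g_i|$. Evaluating at $v_i$ shows that $h_i=1/|g_i|$ is the length of the altitude from $v_i$. Hence $u_i=h_ig_i$, $d_i=h_i\lambda_i$, and
\[
S_i^t(x)=x-t\,\lambda_i(x)\,h_i^2\,g_i .
\]

Let $B$ have center $c$ and radius $R$, and put $\mu_i=\lambda_i(c)$. The center need not lie in $\Delta$, so some $\mu_i$ may be negative; all we shall use is $\sum_i\mu_i=1$. For $x\in\Delta$ we abbreviate $\lambda_i=\lambda_i(x)$ and set
\[
p(x)=R^2-|x-c|^2,\qquad \rho_i=p(v_i),\qquad V(x)=\sum_i\lambda_i|v_i-x|^2 .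
\]
The function $p$ measures how deep a point lies in $B$. The numbers $\rho_i$ are nonnegative because $\Delta\subset B$, and $\rho_i=0$ means $v_i\in\partial B$. The function $V$ does not depend on $B$: it is the variance of the distribution with mass $\lambda_i$ at $v_i$, whose mean is $x$.

\begin{lemma}\label{lem:criterion}
For $x\in\Delta$, $t\in\mathbb{R}$ and each $i$,
\begin{equation}\label{eq:criterion}
S_i^t(x)\in B\iff \lambda_ih_i^2\bigl[2t(\mu_i-\lambda_i)+t^2\lambda_i\bigr]\le p(x),
\end{equation}
and $S_i^t(x)\in\partial B$ exactly when equality holds.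
\end{lemma}

\begin{proof}
By \eqref{eq:grad}, $g_i\cdot(x-c)=\lambda_i-\mu_i$, and $h_i^4|g_i|^2=h_i^2$. Expanding the square gives
\[
|S_i^t(x)-c|^2=|x-c|^2-2t\lambda_ih_i^2(\lambda_i-\mu_i)+t^2\lambda_i^2h_i^2 .
\]
Compare this with $R^2$.
\end{proof}

For $t=2$ the bracket in \eqref{eq:criterion} equals $4\mu_i$, and the criterion reads $4\,d_i(x)\,d_i(c)\le p(x)$.

The criterion asks for a lower bound on $p(x)$ that does not depend on the position of $B$. The variance provides it.

\begin{lemma}\label{lem:variance}
For $x\in\Delta$ and $y\in\mathbb{E}^n$ we have $\sum_i\lambda_i|v_i-y|^2=|x-y|^2+V(x)$. Consequently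
\begin{equation}\label{eq:power}
p(x)=V(x)+\sum_i\lambda_i\rho_i=\sum_i\lambda_i\bigl(|v_i-x|^2+\rho_i\bigr).
\end{equation}
\end{lemma}

\begin{proof}
Write $v_i-y=(v_i-x)+(x-y)$ and expand; the cross term vanishes because $\sum_i\lambda_i(v_i-x)=0$. For $y=c$ the left side is $\sum_i\lambda_i(R^2-\rho_i)=R^2-\sum_i\lambda_i\rho_i$, which gives \eqref{eq:power}.
\end{proof}

For fixed $t$, the sets to be intersected are
\[
C_i=\{x\in\Delta:\ S_i^t(x)\in B\},\qquad i=0,\dots,n .
\]
Each $C_i$ is closed, because $S_i^t$ is continuous and $B$ is closed, and $f_i\subset C_i$, because $S_i^t$ fixes $f_i\subset B$ pointwise. The $t$-admissible points are the points of $\bigcap_iC_i$.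

\section{The equilateral triangle}\label{sec:example}

The method is visible for an equilateral triangle in an arbitrary disk. Let $v_0,v_1,v_2$ lie at distance $2$ from the origin at angles of $120^\circ$, so that $|v_i|^2=4$, $v_i\cdot v_j=-2$ for $i\neq j$, and $h_i=3$. Let $B$ be any disk containing $\Delta$, and let $t=2$. Put $q=\lambda_0\lambda_1+\lambda_0\lambda_2+\lambda_1\lambda_2$. Then $\sum\lambda_i^2=1-2q$ and $|x|^2=4(1-2q)-4q$, so Lemma~\ref{lem:variance} with $y=0$ gives $V(x)=4-|x|^2=12q$. The criterion \eqref{eq:criterion} becomes $36\lambda_i\mu_i\le p(x)$, and $p(x)\ge12q$.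

We claim that $C_0,C_1,C_2$ cover $\Delta$. The sides are covered. Suppose that an interior point lies in no $C_i$, so $36\lambda_i\mu_i>12q$ for all $i$. We know nothing about the individual $\mu_i$, but we know their sum. So we divide by $12\lambda_i$ to isolate $\mu_i$ and add:
\[
3=3\sum_i\mu_i>q\sum_i\frac1{\lambda_i}=\frac{q^2}{\lambda_0\lambda_1\lambda_2}.
\]
The disk has disappeared from the inequality. Applying $(a+b+c)^2\ge3(ab+bc+ca)$ to the three products that make up $q$ gives $q^2\ge3\lambda_0\lambda_1\lambda_2(\lambda_0+\lambda_1+\lambda_2)=3\lambda_0\lambda_1\lambda_2$, a contradiction.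

It remains to find a point in all three sets. For the circumscribed disk this can be done by hand. Now $\mu_i=\frac13$ and $p=12q$, so $C_i=\{\lambda_i\le q\}$. A common point satisfies $1=\sum\lambda_i\le3q$, while $1=(\sum\lambda_i)^2\ge3q$ with equality only when the $\lambda_i$ are equal. The center is thus the only candidate, and it works, since there $q=\frac13=\lambda_i$; see Figure~\ref{fig:triangle}. For other disks the common point moves, but the qualitative picture persists: three closed sets cover a triangle, and each contains one side. The next section shows that this alone forces a common point.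

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\draw (0,0) circle (2);
\begin{scope}
\clip (0,2)--(-1.732,-1)--(1.732,-1)--cycle;
\fill[gray!30] (0,-2) circle (2);
\draw[dashed] (0,-2) circle (2);
\draw[dashed] (1.732,1) circle (2);
\draw[dashed] (-1.732,1) circle (2);
\end{scope}
\draw[thick] (0,2)--(-1.732,-1)--(1.732,-1)--cycle;
\fill (0,0) circle (1.5pt);
\node[above] at (0,2) {$v_0$};
\node[below left] at (-1.732,-1) {$v_1$};
\node[below right] at (1.732,-1) {$v_2$};
\node[below] at (0,-1) {$f_0$};
\node at (1.75,1.6) {$B$};
\end{tikzpicture}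
\caption{An equilateral triangle in its circumscribed disk $B$. The dashed arcs bound the mirror images of $B$ in the three sides. The shaded set $C_0$ consists of the points of the triangle whose reflection in the side $f_0$ lies in $B$. The three sets of this kind cover the triangle, each contains one side, and they meet only at the center.}
\label{fig:triangle}
\end{figure}

\section{Covering and intersection}\label{sec:cover}

We begin with the topological step. Recall the theorem of Knaster, Kuratowski and Mazurkiewicz \cite{kkm}: \emph{if $D_0,\dots,D_n\subset\Delta$ are closed and $\operatorname{conv}\{v_i:i\in I\}\subset\bigcup_{i\in I}D_i$ for every nonempty $I\subset\{0,\dots,n\}$, then $\bigcap_iD_i\neq\emptyset$.} In this statement $D_i$ contains the vertex $v_i$, whereas our set $C_i$ contains the facet opposite $v_i$. A cyclic shift of the indices reconciles the two.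

\begin{lemma}\label{lem:kkm}
Let $C_0,\dots,C_n\subset\Delta$ be closed sets with $f_i\subset C_i$ for all $i$ and $\bigcup_iC_i=\Delta$. Then $\bigcap_iC_i\ne\emptyset$.
\end{lemma}

\begin{proof}
Put $D_i=C_{i+1}$, with indices modulo $n+1$. For $I=\{0,\dots,n\}$ the hypothesis of the theorem says that the $C_i$ cover $\Delta$. If $I$ is nonempty and proper, it is not closed under $i\mapsto i+1$, so there is $i\in I$ with $i+1\notin I$. Then $\operatorname{conv}\{v_j:j\in I\}\subset f_{i+1}\subset C_{i+1}=D_i$.
\end{proof}

For $n=1$ the lemma expresses the connectedness of a segment. The covering hypothesis cannot be dropped, as the sets $C_i=f_i$ show; this is what happens in both counterexamples of Section~\ref{sec:intro}.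

Next we need a substitute for the inequality $q^2\ge3\lambda_0\lambda_1\lambda_2$. The averaging of Section~\ref{sec:example} will produce the product of $p(x)$ with $\sum_i1/(h_i^2\lambda_i)$. By \eqref{eq:power} the first factor is a sum of terms weighted by $\lambda_i$, while the terms of the second are weighted by $1/\lambda_i$. The Cauchy--Schwarz inequality cancels the weights and leaves the function
\[
\Phi(x)=\sum_{i=0}^n\frac{\sqrt{|v_i-x|^2+\rho_i}}{h_i},
\]
which, unlike the second factor, is continuous on the whole closed simplex.

\begin{lemma}\label{lem:phi}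
\begin{itemize}
\item[(i)] If $x$ is an interior point of $\Delta$, then $p(x)\sum_i\dfrac1{h_i^2\lambda_i}\ge\Phi(x)^2$.
\item[(ii)] If $x\in\Delta$, then $\Phi(x)\ge n$. If $\Phi(x)=n$, then all vertices lie on $\partial B$ and $x$ lies on all altitude lines.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Apply the Cauchy--Schwarz inequality to the vectors in $\mathbb{R}^{n+1}$ with entries $\sqrt{\lambda_i(|v_i-x|^2+\rho_i)}$ and $1/(h_i\sqrt{\lambda_i})$. The squared length of the first is $p(x)$ by \eqref{eq:power}, and their inner product is $\Phi(x)$.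

(ii) Since $\rho_i\ge0$ and $1/h_i=|g_i|$, formula \eqref{eq:grad} gives
\begin{equation}\label{eq:term}
\frac{\sqrt{|v_i-x|^2+\rho_i}}{h_i}\ \ge\ |v_i-x|\,|g_i|\ \ge\ (v_i-x)\cdot g_i=1-\lambda_i .
\end{equation}
Summing over $i$ gives $\Phi(x)\ge(n+1)-1=n$. If $\Phi(x)=n$, both inequalities in \eqref{eq:term} are equalities for every $i$. The first gives $\rho_i=0$. The second says that $v_i-x$ is a nonnegative multiple of $g_i$, possibly zero, so $x$ lies on the altitude line from $v_i$.
\end{proof}

The second inequality in \eqref{eq:term} can be read as $|v_i-x|+d_i(x)\ge h_i$: a path from $v_i$ through $x$ to the hyperplane of $f_i$ is at least as long as the altitude. This is the source of the constant $n$ and of the orthocenter in Theorem~\ref{thm:extremal}.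

\begin{proposition}\label{prop:exist}
Let $t_*=\min_{x\in\Delta}\Phi(x)$. If $|t|\le t_*$, there is a $t$-admissible point.
\end{proposition}

\begin{proof}
The minimum exists because $\Phi$ is continuous and $\Delta$ is compact. By Lemma~\ref{lem:kkm} it suffices to show that the sets $C_i$ cover $\Delta$. The boundary $\bigcup_if_i$ is covered. Suppose that an interior point $x$ lies in no $C_i$. By \eqref{eq:criterion}, after division by $\lambda_ih_i^2>0$,
\[
2t(\mu_i-\lambda_i)+t^2\lambda_i>\frac{p(x)}{h_i^2\lambda_i}\qquad\text{for all }i .
\]
The divisor is chosen so that $\mu_i$ appears with a coefficient independent of $i$. Summing and using $\sum\mu_i=\sum\lambda_i=1$ eliminates the center, and Lemma~\ref{lem:phi}(i) gives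
\[
t^2>p(x)\sum_i\frac1{h_i^2\lambda_i}\ \ge\ \Phi(x)^2\ \ge\ t_*^2 ,
\]
contrary to $|t|\le t_*$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:phi}(ii), $t_*\ge n\ge|t|$. Apply Proposition~\ref{prop:exist}.
\end{proof}

The hypothesis $\Delta\subset B$ was used twice, for $f_i\subset C_i$ and for $\rho_i\ge0$. That $B$ is a ball was used in \eqref{eq:criterion} and \eqref{eq:power}. The hypothesis $n\ge2$ entered only to place $t=2$ in the range $|t|\le n$.

The same proposition gives half of Theorem~\ref{thm:extremal}.

\begin{proof}[Proof of Theorem~\ref{thm:extremal}, (a)$\Rightarrow$(b)]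
Assume (a). If $t_*>n$, Proposition~\ref{prop:exist} would give a $t_*$-admissible point, contrary to (a). So $t_*=n$, and $\Phi(x)=n$ for some $x\in\Delta$. By Lemma~\ref{lem:phi}(ii), all vertices lie on $\partial B$ and $x$ lies on all altitude lines. Thus $\Delta$ is orthocentric with $H=x\in\Delta$.
\end{proof}

\section{The regular simplex}\label{sec:regular}

The regular simplex satisfies (b) with $H=c$, so for $t>n$ Proposition~\ref{prop:regular} is a case of Theorem~\ref{thm:extremal}. A direct argument is shorter and covers $t<-n$ as well: every point is at least as far from some facet as the center is, and for that facet it does no better than the center.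

\begin{proof}[Proof of Proposition~\ref{prop:regular}]
Here $\mu_i=\frac1{n+1}$ and $h_i=h$ for all $i$, and $r=h/(n+1)$, $R=nr$ as in Section~\ref{sec:intro}. Let $x\in\Delta$ and choose $i$ with $\lambda_i\ge\frac1{n+1}$. We bound the bracket in \eqref{eq:criterion} from below. If $t>n\ge2$, then $t^2-2t>0$, and the bracket equals
\[
2t\mu_i+(t^2-2t)\lambda_i\ \ge\ \frac{2t+(t^2-2t)}{n+1}=\frac{t^2}{n+1}.
\]
If $t<-n$, then $2t(\mu_i-\lambda_i)\ge0$ as a product of two nonpositive numbers, and $t^2\lambda_i\ge t^2/(n+1)$. In both cases the left side of the inequality in \eqref{eq:criterion} is at least $t^2h^2/(n+1)^2=t^2r^2>R^2\ge p(x)$, so $S_i^t(x)\notin B$.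
\end{proof}

\section{Orthocentric simplices in their circumscribed balls}\label{sec:ortho}

It remains to prove (b)$\Rightarrow$(a). We must now rule out a point at which all inequalities \eqref{eq:criterion} \emph{hold}. The averaging of Section~\ref{sec:cover} then points the wrong way: it gives $t^2\le p(x)\sum_i1/(h_i^2\lambda_i)$, and Lemma~\ref{lem:phi} bounds the right side only from below. The remedy is to freeze the weights $1/(h_i^2\lambda_i)$ at their values at $H$, the point where that averaging is tight. A sum with constant weights is a quadratic inequality in $x$, which can be analyzed directly. To compute it we need the shape of the simplex.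

\begin{lemma}\label{lem:gram}
Let $\Delta$ be orthocentric with $H\in\Delta$. Place the origin at $H$ and put $\eta_i=\lambda_i(H)\ge0$, $a_i=|v_i|^2$. There is a constant $k\ge0$ such that
\begin{equation}\label{eq:gram}
v_i\cdot v_j=-k\quad(i\ne j),\qquad \eta_ia_i=k(1-\eta_i)\quad\text{for all }i .
\end{equation}
If $k>0$, then $0<\eta_i<1$ and $a_i+k=k/\eta_i$ for all $i$. If $k=0$, then $H$ is a vertex and the edges at $H$ are mutually orthogonal.
\end{lemma}

\begin{proof}
Since the origin lies on the altitude line from $v_i$, the vector $v_i$ is orthogonal to $v_j-v_l$ for $j,l\ne i$. So $v_i\cdot v_j$ has a value $m_i$ independent of $j\ne i$, and $m_i=v_i\cdot v_j=m_j$ shows that all $m_i$ equal one number $-k$. The inner product of $0=\sum_j\eta_jv_j$ with $v_i$ is $0=\eta_ia_i-k(1-\eta_i)$, which proves \eqref{eq:gram}. If $k<0$, then $\eta_ia_i\ge0\ge k(1-\eta_i)$, so both sides vanish and $\eta_i=1$ for every $i$, contrary to $\sum\eta_i=1$; this is where $H\in\Delta$ is used.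

Let $k>0$. No $a_i$ vanishes, since $v_i=0$ would give $k=0$. Hence $a_i+k>k$, and $\eta_i(a_i+k)=k$ gives $\eta_i=k/(a_i+k)\in(0,1)$. Let $k=0$. Then $\eta_ia_i=0$ for all $i$, and some $\eta_i$ is positive, so $v_i=0=H$. The remaining vertices are mutually orthogonal vectors by \eqref{eq:gram}.
\end{proof}

Thus the orthocenter is an interior point or a vertex. For $n\ge3$ orthocentricity is a real restriction: by the first part of \eqref{eq:gram}, whose proof did not use $H\in\Delta$, disjoint edges satisfy $(v_0-v_1)\cdot(v_2-v_3)=-k+k+k-k=0$.

\begin{proof}[Proof of Theorem~\ref{thm:extremal}, (b)$\Rightarrow$(a)]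
Assume (b) and use the notation of Lemma~\ref{lem:gram}. Suppose that $t>n$ and that $x$ is $t$-admissible. All $\rho_i$ vanish, so $p=V$ on $\Delta$ by \eqref{eq:power}.

\emph{Case $k>0$.} Put $b_i=a_i+k=k/\eta_i$. We express the three ingredients of \eqref{eq:criterion} through the $\eta_i$.

\emph{Altitudes.} The nonzero vector $v_i$ is normal to $f_i$, so $g_i=\kappa v_i$ for some $\kappa$, and \eqref{eq:grad} gives $1=g_i\cdot(v_i-v_j)=\kappa b_i$ for $j\neq i$. Hence
\[
\frac1{h_i^2}=\frac{a_i}{b_i^2}=\frac1{b_i}\Bigl(1-\frac{k}{b_i}\Bigr)=\frac{\eta_i(1-\eta_i)}{k}.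
\]

\emph{Center.} From $c=\sum_j\mu_jv_j$ we get $c\cdot v_i=\mu_ia_i-k(1-\mu_i)=\mu_ib_i-k$, so $R^2=|v_i-c|^2=b_i(1-2\mu_i)+k+|c|^2$. Thus $b_i(1-2\mu_i)$ does not depend on $i$, that is, $1-2\mu_i=C\eta_i$ for a constant $C$. Summing over $i$ gives $C=n-1$, so
\[
2\mu_i=1-(n-1)\eta_i .
\]

\emph{Variance.} Since $\sum_{i\ne j}\lambda_i\lambda_j=1-\sum\lambda_i^2=\sum\lambda_i(1-\lambda_i)$, we have $|x|^2=\sum\lambda_i^2a_i-k\sum\lambda_i(1-\lambda_i)$. Lemma~\ref{lem:variance} with $y=0$ gives
\[
V(x)=\sum_i\lambda_ia_i-|x|^2=\sum_i\lambda_i(1-\lambda_i)b_i .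
\]

We measure $x$ relative to $H$ by $\sigma_i=\lambda_i/\eta_i\ge0$, so that $\sum\sigma_i\eta_i=1$, and $x=H$ corresponds to $\sigma_i\equiv1$. Put $P=\sum_j\sigma_j$ and $Q=\sum_j\sigma_j^2\eta_j$. Then $V/k=\sum_j\sigma_j(1-\sigma_j\eta_j)=P-Q$. Write the bracket in \eqref{eq:criterion} as $2t\mu_i+(t^2-2t)\lambda_i$ and multiply the inequality by the frozen weight $1/(h_i^2\eta_i)=(1-\eta_i)/k>0$:
\[
\sigma_i\bigl[t-t(n-1)\eta_i+(t^2-2t)\sigma_i\eta_i\bigr]\le(1-\eta_i)(P-Q).
\]
Summing over $i=0,\dots,n$ and using $\sum(1-\eta_i)=n$ gives $tP-t(n-1)+(t^2-2t)Q\le n(P-Q)$, that is,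
\begin{equation}\label{eq:PQ}
(t-n)P+(t^2-2t+n)Q\le t(n-1).
\end{equation}
Both coefficients on the left are positive: the first because $t>n$, the second because it equals $(t-1)^2+n-1$. Moreover $P\ge\sum\sigma_i\eta_i=1$ since $\eta_i<1$, and $Q=1+\sum\eta_i(\sigma_i-1)^2\ge1$. So \eqref{eq:PQ} implies $(t-n)+(t^2-2t+n)\le t(n-1)$, which simplifies to $t^2\le tn$. This contradicts $t>n$.

\emph{Case $k=0$.} Let $v_0=H=0$ and choose coordinates with $v_j=\ell_je_j$, $\ell_j>0$, for $j=1,\dots,n$. The sphere through the vertices has center $\frac12(\ell_1,\dots,\ell_n)$ and passes through $0$, so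
\[
B=\Bigl\{y:\ |y|^2-\sum_jy_j\ell_j\le0\Bigr\}.
\]
The weights used above are proportional to $1-\eta_i$, which is now $0$ for $i=0$ and $1$ for $i\ge1$. So we add the conditions for the facets $f_1,\dots,f_n$ with equal weights and treat $f_0$ separately. Write $x=(x_1,\dots,x_n)$, where $x_j\ge0$ because $x\in\Delta$. For $j\ge1$ the facet $f_j$ lies in the hyperplane $y_j=0$, and $S_j^t$ multiplies the $j$th coordinate by $1-t$. Hence $S_j^t(x)\in B$ means
\[
(t-1)^2x_j^2+(t-1)x_j\ell_j+\sum_{m\ne j}\bigl(x_m^2-x_m\ell_m\bigr)\le0 .
\]
In the sum over $j=1,\dots,n$ each index occurs once in the first role and $n-1$ times in the second, so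
\begin{equation}\label{eq:corner}
\bigl[(t-1)^2+n-1\bigr]\sum_jx_j^2+(t-n)\sum_jx_j\ell_j\le0 .
\end{equation}
Since $t>n$ and $x_j\ge0$, this forces $x=0$. The hyperplane of $f_0$ is $\sum_jy_j/\ell_j=1$, so $h_0^{-2}=\sum_j\ell_j^{-2}$ and the foot of the altitude from $0$ is $z=h_0^2(1/\ell_1,\dots,1/\ell_n)$. Then $S_0^t(0)=tz$, and
\begin{equation}\label{eq:foot}
|tz|^2-\sum_jtz_j\ell_j=t^2h_0^2-tnh_0^2=t(t-n)h_0^2>0 .
\end{equation}
So $S_0^t(0)\notin B$, a contradiction.
\end{proof}

\begin{remark}\label{rem:unique}
Under (b), the orthocenter is the only $n$-admissible point, and $S_i^n(H)\in\partial B$ for all $i$. Indeed, \eqref{eq:PQ} and \eqref{eq:corner} were derived without using $t>n$, and an $n$-admissible point exists by Theorem~\ref{thm:main}. If $k>0$, then \eqref{eq:PQ} with $t=n$ reads $Q\le1$, which forces $\sigma_i\equiv1$; then \eqref{eq:PQ} is an equality, so each summed inequality is one. If $k=0$, then \eqref{eq:corner} with $t=n$ forces $x=0$; the points $S_j^n(0)=0$, $j\ge1$, lie on $\partial B$, and so does $S_0^n(0)$, because the expression in \eqref{eq:foot} vanishes for $t=n$.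 For a right triangle in its circumscribed disk the only solution of the original problem is thus a vertex, so the point $x$ in the conjecture cannot be required to lie in the interior of $\Delta$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{kkm}
Knaster, Kuratowski and Mazurkiewicz, Fund. Math. \textbf{14} (1929).

\bibitem{simplex}
\emph{A Simplex Contained in a Sphere},
\texttt{https://people.clas.ufl.edu/avince/files/SimplexGofG.pdf}.

\end{thebibliography}
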